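# A topological game that $K$ wins on spaces that are not metalindelöf

All spaces in these notes are Hausdorff. Ordinals are identified with the sets of their predecessors, $\omega=\{0,1,2,\dots\}$, and $A^{<\omega}$ is the set of finite sequences from a set $A$. If $A$ has size at most an infinite cardinal $\kappa$, then so does $A^{<\omega}$. All arguments are in ZFC; the only extra hypothesis is the explicit one in the Corollary.

## 1. Separable spaces: a winning strategy gives $\sigma$-compactness

**Definition (the game).** Let $X$ be a space. In round $n\in\omega$ of the game $G_{K,P}(X)$, Player $K$ chooses a compact set $K_n\subseteq X$, and then Player $P$ chooses a point $p_n\in X\setminus\bigcup_{i\le n}K_i$. Player $K$ wins an infinite play if $\{p_n:n\in\omega\}$ is a closed discrete subset of $X$. If in some round $P$ has no legal point to choose, the play stops and $K$ has won.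

So $K$ tries to push $P$'s points apart, and $P$ tries to make them accumulate. A strategy for $K$ is a function $\sigma$ that assigns to each legal position $s=(p_0,\dots,p_{n-1})$ a compact set $\sigma(s)$, the move $K_n$. By the rule about stuck positions, $\sigma$ is winning exactly when every *infinite* play in which $K$ follows $\sigma$ produces a closed discrete set.

Here are some cases done by hand.

* If $X$ is compact, $K$ plays $K_0=X$ and $P$ is stuck. This uses the rule about stuck positions. Under the opposite rule $K$ would have no winning strategy on $[0,1]$: either $P$ is stuck at some point and $K$ loses, or the uncovered part is always a nonempty open subset of $[0,1]$, hence infinite; then $P$ can keep choosing new points, and an infinite subset of a compact space is not closed discrete.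
* If $X$ is discrete, $K$ plays $\emptyset$ forever, and every set is closed discrete.
* If $X$ is a disjoint sum of compact open pieces, $K$ plays at each round the pieces in which $P$ has already chosen a point. Then each piece contains at most one $p_n$, so $K$ wins.
* If $X$ is locally compact and $\sigma$-compact, write $X=\bigcup_n \operatorname{int}C_n$ with $C_n$ compact, and let $K$ play $C_n$ in round $n$. The open set $\operatorname{int}C_n$ contains $p_i$ only for $i<n$, so every point has a neighborhood containing $p_i$ for only finitely many $i$, and $K$ wins.

The last case has a converse when $X$ is separable. It is the easy special case of our subject, and its proof contains the lemma on which the positive results rest.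

**Preparing a strategy.** The purpose is to replace a winning strategy by one that is more convenient. Let $X$ be locally compact and let $\sigma$ be a winning strategy for $K$. Extend $\sigma$ to all finite sequences of points by $\sigma(s)=\emptyset$ if $s$ is not a legal position. Put
$$\varsigma(s)=\sigma(s)\cup\operatorname{ran}(s),$$
where $\operatorname{ran}(s)$ is the finite set of entries of $s$. Every infinite play that is legal against $\varsigma$ is legal against $\sigma$, because larger compact sets only restrict $P$. Hence it is won by $K$, and $\varsigma$ is winning. Moreover, against $\varsigma$ the points chosen by $P$ are pairwise distinct. In a locally compact space every compact set lies in the interior of a compact set, so for each $s$ we may choose a compact $\tau(s)$ with $\varsigma(s)\subseteq\operatorname{int}\tau(s)$. For $A\subseteq X$ let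
$$O_A=\bigcup\{\operatorname{int}\tau(s):s\in A^{<\omega}\}. \tag{1}$$
This is an open set, it grows with $A$, it contains $A$ (use sequences of length one), and it is contained in the union of at most $|A|+\omega$ compact sets, namely the $\tau(s)$ with $s\in A^{<\omega}$.

**Lemma 1.** With this notation, $\overline A\subseteq O_A$ for every $A\subseteq X$.

*Proof.* Suppose $q\in\overline A\setminus O_A$. Then $q\notin\varsigma(s)$ for every $s\in A^{<\omega}$. Let $N$ be a compact neighborhood of $q$. We let $P$ play against $\varsigma$, choosing all points in $A\cap N$. In round $n$ the points $p_0,\dots,p_{n-1}\in A\cap N$ have been chosen, and the sets played so far are $\varsigma(p_0,\dots,p_{i-1})$ for $i\le n$. These are finitely many compact, hence closed, sets that do not contain $q$. So $N$ minus their union is a neighborhood of $q$, and it meets $A$ because $q\in\overline A$. Let $p_n$ be a point of $A$ in it. This move is legal. So the play is infinite, and since its points are distinct, $D=\{p_n:n\in\omega\}$ is an infinite subset of $N$. If $D$ were closed and discrete, it would be a closed subset of the compact set $N$, hence compact and discrete, hence finite. So $D$ is not closed discrete, although $\varsigma$ is winning. This is a contradiction. $\square$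

**Proposition 2.** Let $X$ be locally compact, let $K$ have a winning strategy in $G_{K,P}(X)$, and let $D$ be a dense subset of $X$ with $|D|\le\theta$, where $\theta$ is an infinite cardinal. Then $X$ is the union of at most $\theta$ compact sets, and every open cover of $X$ has a subcover of size at most $\theta$. In particular, if $X$ is separable, then $X$ is $\sigma$-compact and Lindelöf.

*Proof.* By Lemma 1, $X=\overline D\subseteq O_D$, and $O_D$ is contained in the union of at most $\theta$ compact sets. Each of these is covered by finitely many members of a given open cover. $\square$

**Example.** Let $\mathcal A$ be an uncountable family of infinite subsets of $\omega$ any two of which have finite intersection. (Such a family exists: replace $\omega$ by the countable set of finite $0$-$1$ sequences, and take for each infinite $0$-$1$ sequence the set of its finite initial segments.) Let $\Psi=\omega\cup\mathcal A$, where the points of $\omega$ are isolated and the basic neighborhoods of $A\in\mathcal A$ are $\{A\}\cup(A\setminus F)$ with $F$ finite. These neighborhoods are compact, and $\Psi$ is Hausdorff because the family is almost disjoint. The countable set $\omega$ is dense. The set $\mathcal A$ is closed and discrete, so a compact set contains only finitely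 many of its points, and $\Psi$ is not $\sigma$-compact. By Proposition 2, $K$ has no winning strategy in $G_{K,P}(\Psi)$.

## 2. Without a small dense set: point-countable refinements

What changes when $X$ has no small dense set? We cannot expect the Lindelöf property, since $K$ wins on every discrete space. The covering property that suits the game is a local count.

**Definition.** Let $\theta$ be an infinite cardinal. A space $X$ is *meta-$\theta$-Lindelöf* if every open cover of $X$ has an open refinement, again a cover, such that every point lies in at most $\theta$ of its members. *Metalindelöf* means meta-$\omega$-Lindelöf: every open cover has a point-countable open refinement.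

**Example.** Every discrete space is metalindelöf (use singletons). The space $\Psi$ above is not, and the reason is worth seeing now, since a variant of it will reappear. Consider the open cover $\{\omega\}\cup\{\{A\}\cup A:A\in\mathcal A\}$ and an open refinement $\mathcal V$. For $A\in\mathcal A$ choose $V_A\in\mathcal V$ with $A\in V_A$. The only member of the cover that contains the point $A$ is $\{A\}\cup A$, so $V_A\subseteq\{A\}\cup A$, and the sets $V_A$ are distinct. Each $V_A$ meets $\omega$. As $\mathcal A$ is uncountable, some $n\in\omega$ lies in uncountably many $V_A$.

**Definition.** A space is *locally of cardinality at most $\kappa$* if each of its points has a neighborhood of size at most $\kappa$.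

For infinite $\kappa$, every compact subset of such a space has size at most $\kappa$, since finitely many of these neighborhoods cover it. For example, a disjoint sum of arbitrarily many copies of $[0,1]$ is locally of cardinality at most $2^{\aleph_0}$, however large the whole sum is.

Two facts are known. If $X$ is locally compact and metalindelöf, then $K$ has a winning strategy in $G_{K,P}(X)$. If $X$ is locally compact and either countably tight or locally of cardinality at most $\aleph_1$, then $K$ has a winning strategy in $G_{K,P}(X)$ if and only if $X$ is metalindelöf. The question, from "The Story Of A Topological Game" (doi:10.1216/rmjm/1181069351), is whether the extra assumptions can be dropped: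

*If $X$ is locally compact Hausdorff and $K$ has a winning strategy in $G_{K,P}(X)$, must $X$ be metalindelöf?*

The answer is no. One more definition is needed for the exact statement.

**Definition.** A space is *submetacompact* if every open cover has a sequence $\mathcal V_0,\mathcal V_1,\dots$ of open refinements, each a cover, such that for every point $x$ there is an $m$ for which $x$ lies in only finitely many members of $\mathcal V_m$.

**Example.** $\Psi$ is submetacompact. Given an open cover $\mathcal U$, choose for each $A\in\mathcal A$ a number $r(A)$ such that $\{A\}\cup(A\setminus r(A))$ lies in a member of $\mathcal U$. Let $\mathcal V_m$ consist of all singletons $\{n\}$, $n\in\omega$, and all sets $\{A\}\cup(A\setminus\max(r(A),m))$. In $\mathcal V_{n+1}$ the point $n$ lies only in $\{n\}$, and each $A$ lies in exactly one member of every $\mathcal V_m$.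

**Theorem A.** For every infinite cardinal $\theta$ there is a zero-dimensional, locally compact Hausdorff space $X_\theta$ of cardinality at most $2^{\theta^+}$ such that $K$ has a winning strategy in $G_{K,P}(X_\theta)$ but $X_\theta$ is not meta-$\theta$-Lindelöf. For $\theta=\omega$, $X_\omega$ is not metalindelöf. Moreover $X_\theta$ is submetacompact, and $K$'s move can be taken to be a finite union of compact sets, each depending only on one or two earlier moves of $P$.

**Theorem B.** If $X$ is locally compact Hausdorff, $K$ has a winning strategy in $G_{K,P}(X)$, and $X$ is locally of cardinality at most $\theta^+$, where $\theta$ is an infinite cardinal, then $X$ is meta-$\theta$-Lindelöf.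

**Corollary.** If $2^{\theta^+}=\theta^{++}$, then "$\theta^+$" in Theorem B cannot be replaced by "$\theta^{++}$". In particular, if $2^{\aleph_1}=\aleph_2$, the bound $\aleph_1$ in the known theorem is optimal.

We prove Theorem B first. It shows how far the easy argument reaches, and hence how large the compact sets in a counterexample must be.

## 3. Spaces of size at most $\theta^+$: an increasing chain of open sets

Fix $\theta$, put $\kappa=\theta^+$, and let $X$ be as in Theorem B, with $\tau$ and $O_A$ as in Section 1. The theorem is proved by induction on $|X|$. This section treats the base of the induction, $|X|\le\kappa$. We may assume $X\ne\emptyset$.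

**Step 1. The chain.** The aim is to approximate $X$ by open sets, each covered by at most $\theta$ compact sets. Enumerate $X=\{x_\beta:\beta<\kappa\}$, possibly with repetitions. For $\alpha<\kappa$ let $A_\alpha=\{x_\beta:\beta<\alpha\}$ and $O_\alpha=O_{A_\alpha}$. Then the following holds.

* $|A_\alpha|\le\theta$, so $O_\alpha$ is contained in a union of at most $\theta$ compact sets.
* $\overline{A_\alpha}\subseteq O_\alpha$, by Lemma 1.
* The $O_\alpha$ increase, and their union is $X$, since $A_\alpha\subseteq O_\alpha$.
* $O_\alpha=\bigcup_{\beta<\alpha}O_\beta$ for limit $\alpha$, because a finite sequence from $A_\alpha$ is already a finite sequence from some $A_\beta$ with $\beta<\alpha$.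

**Step 2. Thin layers that cover.** The aim is to cut the chain into open layers, so that each point lies in few of them. Put $V_\alpha=O_{\alpha+1}\setminus\overline{A_\alpha}$, an open set. The family $\{O_0\}\cup\{V_\alpha:\alpha<\kappa\}$ covers $X$. Indeed, let $x\notin O_0$ and let $\alpha$ be least with $x\in O_\alpha$. Then $\alpha\neq 0$, and $\alpha$ is not a limit by the last item of Step 1. So $\alpha=\beta+1$ and $x\notin O_\beta\supseteq\overline{A_\beta}$, that is, $x\in V_\beta$.

Moreover, if $x=x_\beta$, then $x\in A_\alpha$ for all $\alpha>\beta$. So $x\in V_\alpha$ is possible only for $\alpha\le\beta$, and these are at most $\theta$ many $\alpha$, because $\beta<\theta^+$.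

**Step 3. The refinement.** The aim is to refine a given open cover $\mathcal U$ inside the layers. Each $V_\alpha\subseteq O_{\alpha+1}$ is contained in a union of at most $\theta$ compact sets, hence is covered by a subfamily $\mathcal U_\alpha\subseteq\mathcal U$ of size at most $\theta$. Likewise $O_0$ is covered by some $\mathcal U'\subseteq\mathcal U$ of size at most $\theta$. The family
$$\{O_0\cap G:G\in\mathcal U'\}\cup\{V_\alpha\cap G:\alpha<\kappa,\ G\in\mathcal U_\alpha\}$$
is an open cover of $X$ that refines $\mathcal U$. A point lies in at most $\theta$ of the layers, and each layer contributes at most $\theta$ members. So the point lies in at most $\theta$ members. This proves Theorem B when $|X|\le\theta^+$.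

## 4. Small compact sets: splitting a large space into clopen pieces

Now let $|X|=\mu>\kappa=\theta^+$, and assume that Theorem B holds for all spaces of size less than $\mu$. The chain of Section 3 is too long for $X$: its sets $A_\alpha$ would get more than $\theta$ elements, and a point could belong to more than $\theta$ layers. The remedy is to make the sets of the chain clopen, so that $X$ splits.

**Step 4. Sets closed under $\tau$ are clopen.** The aim is to find many clopen sets. Call $A\subseteq X$ *closed under $\tau$* if $\tau(s)\subseteq A$ for all $s\in A^{<\omega}$. For such $A$ we have $\overline A\subseteq O_A\subseteq A$, by Lemma 1 and (1). So $A=\overline A=O_A$ is clopen.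

**Step 5. There are enough such sets.** The aim is to catch any given set in a closed one without raising its size above $\kappa$. This is where the local bound on cardinality is used: each $\tau(s)$ is compact, so $|\tau(s)|\le\kappa$. Given $A$, put $A^0=A$ and $A^{j+1}=A^j\cup\bigcup\{\tau(s):s\in (A^j)^{<\omega}\}$. Inductively $|A^j|\le|A|+\kappa$. The set $\bigcup_jA^j$ has size at most $|A|+\kappa$, and it is closed under $\tau$, because a finite sequence from it is a finite sequence from some $A^j$. For the same reason the union of an increasing chain of sets closed under $\tau$ is closed under $\tau$.

**Step 6. The decomposition.** The aim is to write $X$ as a disjoint union of smaller clopen sets. Let $X=\{x_\alpha:\alpha<\mu\}$. Put $A_0=\emptyset$. Let $A_{\alpha+1}$ be a set closed under $\tau$ that contains $A_\alpha\cup\{x_\alpha\}$ and has size at most $|A_\alpha|+\kappa$. For limit $\alpha$ let $A_\alpha=\bigcup_{\beta<\alpha}A_\beta$. By induction $|A_\alpha|\le|\alpha|+\kappa<\mu$. For $\alpha>0$ the set $A_\alpha$ is closed under $\tau$, hence clopen; $A_0=\emptyset$ is clopen as well. The union of the chain is $X$, and for each $x$ the least $\alpha$ with $x\in A_\alpha$ is a successor. So $X$ is the disjoint union of the clopen sets $Y_\alpha=A_{\alpha+1}\setminus A_\alpha$,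 $\alpha<\mu$, each of size less than $\mu$.

**Step 7. $K$ wins on each piece.** The aim is to make the inductive hypothesis applicable to $Y=Y_\alpha$. As a clopen subspace, $Y$ is locally compact, and it is locally of cardinality at most $\kappa$. In $G_{K,P}(Y)$ let $K$ answer $s$ with $\sigma(s)\cap Y$, which is compact because $Y$ is closed. Consider an infinite play against this strategy. All its points lie in $Y$ and avoid the sets $\sigma(\cdot)\cap Y$, so they avoid the sets $\sigma(\cdot)$, and the play is legal against $\sigma$ in $X$. Hence its set of points is closed discrete in $X$, and so in $Y$. If $P$ gets stuck in $Y$, then $K$ has won by our rule. The rule is really needed here: in a large disjoint sum of copies of $[0,1]$ a piece $Y_\alpha$ can be empty or a single copy of $[0,1]$.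

**Step 8. Putting the pieces together.** By the inductive hypothesis each $Y_\alpha$ is meta-$\theta$-Lindelöf. Given an open cover of $X$, restrict it to each $Y_\alpha$, take an open refinement there in which every point lies in at most $\theta$ members, and take the union of these refinements. As the $Y_\alpha$ are open, disjoint and cover $X$, this is an open refinement as required. This proves Theorem B. $\square$

**Remark.** Suppose one adopts the opposite rule, that $P$ wins when stuck. A winning strategy for $K$ is then also winning under our rule, so Theorem B remains true as stated; its proof, however, uses our rule in Step 7.

**Where the method stops.** Suppose compact sets of size $\theta^{++}$ are allowed. The bound in Step 5 becomes $|A|+\theta^{++}$, so the splitting still reduces everything to spaces of size at most $\theta^{++}$. But the argument of Section 3 breaks down there. With an enumeration of length $\theta^{++}$, the sets $A_\alpha$ can have size $\theta^+$. Then Lemma 1 only puts $V_\alpha$ inside a union of $\theta^+$ compact sets, and the bound "$x_\beta\in V_\alpha$ only for $\alpha\le\beta$" allows $\theta^+$ layers through one point. Closing $A_\alpha$ off under $\tau$ does not help, since a single $\tau(s)$ may already have size $\theta^{++}$.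 So a counterexample must have points all of whose neighborhoods have more than $\theta^+$ elements, and by Proposition 2 it cannot have a dense set of size $\theta$.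

## 5. Independent coordinates destroy the Hausdorff property

Let us try to build a counterexample on the model of $\Psi$, with each isolated point $n\in\omega$ replaced by a large compact open set $\{n\}\times Q$. Let $\lambda=\theta^+$. We want extra points $l_\alpha$, for $\alpha<\lambda$, with basic neighborhoods
$$W_\alpha^m=\{l_\alpha\}\cup\bigcup_{n\ge m}\{n\}\times B_{\alpha,n},$$
where $B_{\alpha,n}\subseteq Q$ is clopen. To be bad for refinements, the space should have the following property: for every choice of numbers $m(\alpha)$ there is an $x\in Q$ with $x\in B_{\alpha,m(\alpha)}$ for all $\alpha<\lambda$. For then $(m(\alpha),x)\in W_\alpha^{m(\alpha)}$ for all $\alpha$, and since $\lambda$ is regular and uncountable, $m$ takes one value $n$ at $\lambda$ many $\alpha$. So $(n,x)$ lies in $\lambda$ many of the sets $W_\alpha^{m(\alpha)}$.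

The first thing to try is $Q=(\omega+1)^\lambda$, a product of convergent sequences with their limits, and
$$B_{\alpha,n}=\{x:x(\alpha)>n\}.$$
The diagonal choice $x(\alpha)=m(\alpha)+1$ has the desired property. But $l_\alpha$ and $l_\beta$ cannot be separated when $\alpha\ne\beta$. Given $m,m'$, take $n\ge\max(m,m')$ and $x$ with $x(\alpha)=x(\beta)=n+1$; then $(n,x)\in W_\alpha^m\cap W_\beta^{m'}$. The failure occurs because the coordinates $\alpha$ and $\beta$ are independent: both can be large at once.

The cure is to let the name of a later extra point remember all earlier coordinates. Instead of $l_\beta$ we use a point $l_t$ for every function $t:\beta\to\omega$, and near $l_t$ we only admit those $x$ whose earlier coordinates are given by $t$. If $\alpha<\beta$, $s=t|_\alpha$ and $t(\alpha)=k$, then every $x$ near $l_t$ has value $k$ at $\alpha$, so it is excluded near $l_s$ from stage $n=k$ on. Thus $l_s$ and $l_t$ are separated. The index set becomes a tree, and the points $x$ become paths through it. The value $\infty$ at a coordinate, which compactness demands, becomes the possibility that a path stops.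

## 6. The path space of $\omega^{<\lambda}$ and the space $X_\theta$

Fix an infinite cardinal $\theta$ and let $\lambda=\theta^+$, a regular uncountable cardinal. Let
$$T=\bigcup_{\alpha<\lambda}\omega^\alpha$$
be the tree of all functions from an ordinal $\alpha<\lambda$ to $\omega$, ordered by extension. We write $s\le t$ if $t$ extends $s$. For $t\in T$ and $k\in\omega$, $t^\frown k$ is the extension of $t$ by the single value $k$.

**Definition.** A *path* is a subset $x\subseteq T$ that is a chain and is downward closed. The empty set is allowed. Let $Q\subseteq 2^T$ be the set of all paths, with the topology of the product $2^T$. For $t\in T$ and $n\in\omega$ let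
$$B_{t,n}=\{x\in Q:\ t\in x\text{ and }t^\frown k\notin x\text{ for all }k\le n\}.$$

**Example.** The paths $x_k=\{\emptyset,\langle k\rangle\}$ converge in $Q$ to $\{\emptyset\}$ as $k\to\infty$, since each fixed node other than the root lies in at most one $x_k$. A path $x$ is in $B_{\emptyset,n}$ if and only if $x=\{\emptyset\}$ or $x$ contains $\langle k\rangle$ for some $k>n$. In general $B_{t,n}$ decreases with $n$, and $\bigcap_nB_{t,n}$ consists of the single path $\{s:s\le t\}$, since a path that contains $t$ and no $t^\frown k$ has $t$ as its largest element.

**Step 1. $Q$ is compact and the $B_{t,n}$ are clopen.** This supplies the compact pieces. The conditions "$t\in x$ and $s<t$ imply $s\in x$", and "$s,t\in x$ implies that $s,t$ are comparable", each concern only two coordinates of $x\in2^T$, so they define clopen sets. The set $Q$ is the intersection of all of them, so it is closed in $2^T$. Hence $Q$ is a compact, zero-dimensional Hausdorff space. The set $B_{t,n}$ is given by conditions on finitely many coordinates, so it is clopen in $Q$.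

**Step 2. The topology.** Here we define the space. Let $U=\omega\times Q$ and
$$X=X_\theta=U\cup\{l_t:t\in T\},$$
where the $l_t$ are distinct new points. Put
$$W_t^m=\{l_t\}\cup\bigcup_{n\ge m}\{n\}\times B_{t,n},\qquad W_t=W_t^0. \tag{2}$$
A base for the topology of $X$ consists of the open subsets of $U$, where $U$ has the product topology with $\omega$ discrete, together with all $W_t^m$. This is a base: $W_t^m\cap U$ is open in $U$, $W_t^m\cap W_t^{m'}=W_t^{\max(m,m')}$, and $W_t^m\cap W_s^{m'}$ is an open subset of $U$ if $s\ne t$. In particular, the topology that $U$ inherits from $X$ is the product topology, and $W_t^m$ contains no $l_s$ with $s\ne t$.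

**Step 3. $X$ is Hausdorff.** This is the point where the attempt of Section 5 failed.

* Two points of $U$ are separated by open subsets of $U$.
* The points $(n,x)$ and $l_t$ are separated by $\{n\}\times Q$ and $W_t^{n+1}$.
* Let $s,t\in T$ be incomparable. No path contains both, so $W_s\cap W_t=\emptyset$.
* Let $s<t$, and let $k$ be the number with $s^\frown k\le t$. If $n\ge k$, then each $x\in B_{t,n}$ contains $t$, hence $s^\frown k$, so $x\notin B_{s,n}$. Thus $W_s^k\cap W_t^k=\emptyset$.

**Step 4. $X$ is locally compact and zero-dimensional.** The aim is a base of compact open sets. In $U$, the sets $\{n\}\times C$ with $C$ clopen in $Q$ are compact and open and form a base. Each $W_t^m$ is open. It is also compact: in a cover of $W_t^m$ by open sets, some member contains $l_t$ and hence contains $W_t^{m'}$ for some $m'$; what remains lies in the union of the finitely many compact sets $\{n\}\times B_{t,n}$ with $m\le n<m'$. So $X$ has a base of compact open sets. As $X$ is Hausdorff, these sets are clopen.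

**Step 5. The cardinality.** The aim is $|X|\le2^\lambda$. Let $x$ be a nonempty path. The domains of its members form a downward closed set of ordinals below $\lambda$, that is, an ordinal $\gamma\le\lambda$. If $x$ has a largest element $t$, then $x=\{s:s\le t\}$. Otherwise $\gamma$ is a limit, and $x=\{b|_\beta:\beta<\gamma\}$ where $b=\bigcup x\in\omega^\gamma$. Since $|\omega^\gamma|\le2^\lambda$ for each $\gamma\le\lambda$, and there are at most $\lambda$ many such $\gamma$, we get $|T|\le2^\lambda$ and $|Q|\le2^\lambda$. Hence $|X|\le2^\lambda=2^{\theta^+}$.

## 7. A diagonal branch lies in $\theta^+$ members of every refinement

We show that $X$ is not meta-$\theta$-Lindelöf, using the open cover $\{U\}\cup\{W_t:t\in T\}$. Let $\mathcal V$ be any open refinement of it that covers $X$.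

**Step 1. A choice of members.** As for $\Psi$, the aim is to attach distinct members of $\mathcal V$ to the extra points. For each $t\in T$ choose $V_t\in\mathcal V$ with $l_t\in V_t$. The only member of the cover that contains $l_t$ is $W_t$, so $V_t\subseteq W_t$. Since $W_t$ contains no $l_s$ with $s\ne t$, the sets $V_t$ are pairwise distinct. Choose $m(t)\in\omega$ with $W_t^{m(t)}\subseteq V_t$.

**Step 2. The branch.** The aim is one path that is caught by $\lambda$ many of these sets. Define $b:\lambda\to\omega$ by recursion:
$$b(\alpha)=m(b|_\alpha)+1 .$$
Let $x=\{b|_\alpha:\alpha<\lambda\}$. This is a path. Fix $\alpha<\lambda$ and put $t=b|_\alpha$, $n=m(t)$. Then $t\in x$, and the only $k$ with $t^\frown k\in x$ is $k=b(\alpha)=n+1>n$. So $x\in B_{t,n}$, which means that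
$$(m(b|_\alpha),x)\in W_{b|_\alpha}^{m(b|_\alpha)}\subseteq V_{b|_\alpha}\qquad\text{for every }\alpha<\lambda. \tag{3}$$

**Step 3. Counting.** The aim is to fix the first coordinate. As $\lambda$ is regular and uncountable, there is an $n\in\omega$ with $m(b|_\alpha)=n$ for $\lambda$ many $\alpha$. By (3) the point $(n,x)$ belongs to $V_{b|_\alpha}$ for all these $\alpha$. The nodes $b|_\alpha$ are distinct, so these are $\lambda=\theta^+$ distinct members of $\mathcal V$.

Hence no open refinement of this cover has every point in at most $\theta$ of its members, and $X_\theta$ is not meta-$\theta$-Lindelöf. For $\theta=\omega$, $X_\omega$ is not metalindelöf. $\square$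

## 8. Two paths reveal the node where they split

Now $K$ must win on $X$. A natural first move is to forbid repeated levels: after $P$ plays $(n_i,x_i)$, $K$ covers $\{0,\dots,n_i\}\times Q$. Then every compact open set $\{n\}\times Q$ contains at most one point of $P$, and no point of $U$ is an accumulation point. But this does not protect the points $l_t$. For fixed $t$, player $P$ can play $(n,x_n)$ with $x_n=\{s:s\le t^\frown(n+1)\}$ for $n=0,1,2,\dots$. Then $x_n\in B_{t,n}$, so each $W_t^m$ contains all but finitely many of these points, and they converge to $l_t$.

So $K$ should cover $W_t$ at some stage, but must find out which $t$ is threatened. One point $(n_i,x_i)$ does not tell: all $t\in x_i$ are candidates, and there may be $\lambda$ many of them, while a compact set contains only finitely many $l_t$, because it is covered by finitely many basic open sets and each of these contains at most one $l_t$. In the example just given, however, two of the paths have $t$ as the largest element of their intersection. This is what happens in general: if $P$'s points approach $l_t$, the paths leave $t$ through larger and larger values $k$, so two of them split exactly at $t$.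

**The strategy.** Suppose $P$ has played $p_0,\dots,p_{n-1}$. For those $p_i$ that lie in $U$ write $p_i=(n_i,x_i)$. Let $K_n$ be the union of the following finitely many compact sets:

1. $\{0,1,\dots,n_i\}\times Q$, for each $i<n$ with $p_i\in U$;
2. $W_t$, for each $i<n$ with $p_i=l_t$;
3. $W_t$, for each $i<n$ with $p_i\in U$ such that $x_i$ has a largest element, this element being $t$;
4. $W_t$, for each $i<j<n$ with $p_i,p_j\in U$ such that $x_i\cap x_j$ has a largest element, this element being $t$.

Each of these sets depends only on one or two earlier moves of $P$. Also, $P$ is never stuck: finitely many sets of these kinds contain only finitely many points $l_t$, and $T$ is infinite. So the fact that this strategy wins will not depend on the rule about stuck positions.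

**Step 1. What must be checked.** Let $p_0,p_1,\dots$ be the points of an infinite play against this strategy. It suffices to show that every point of $X$ has a neighborhood that contains $p_i$ for only finitely many indices $i$: since $X$ is $T_1$, the set $\{p_i:i\in\omega\}$ then has no accumulation point, so it is closed and discrete.

**Step 2. The points of $U$.** The aim is to see that item 1 handles them. If $i<j$ and $p_i,p_j\in U$, then $K_{i+1}\supseteq\{0,\dots,n_i\}\times Q$, so $n_j>n_i$. Thus the numbers $n_i$ strictly increase with $i$, and each open set $\{n\}\times Q$ contains at most one $p_i$.

**Step 3. The points $l_t$: setting up a contradiction.** The aim is to show that $W_t$ contains $p_i$ for only finitely many $i$. Suppose $p_i\in W_t$ for infinitely many $i$. By item 2, at most one of these $p_i$ equals $l_t$, because after such a move $W_t$ is covered. So there is an infinite set $I$ of indices such that for $i\in I$ we have $p_i=(n_i,x_i)$ with $x_i\in B_{t,n_i}$, that is,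
$$t\in x_i\quad\text{and}\quad t^\frown k\notin x_i\ \text{ for all }k\le n_i. \tag{4}$$

**Step 4. Case 1: for some $i\in I$, $t$ is the largest element of $x_i$.** Here one path suffices. By item 3, $W_t\subseteq K_{i+1}$, so $p_j\notin W_t$ for all $j>i$. This contradicts that $I$ is infinite.

**Step 5. Case 2: for no $i\in I$ is $t$ the largest element of $x_i$.** Here we find two paths that split at $t$. Let $i\in I$. Since $t\in x_i$ is not the largest element and $x_i$ is a chain, $x_i$ contains an element strictly above $t$. As $x_i$ is downward closed, it contains $t^\frown k_i$ for some $k_i$, and $k_i>n_i$ by (4).

Fix $i\in I$. Since the $n_j$ strictly increase along the infinite set $I$, we can choose $j\in I$ with $j>i$ and $n_j\ge k_i$. Then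
$$k_j>n_j\ge k_i,\qquad\text{so}\qquad k_i\ne k_j .$$

We claim that $t$ is the largest element of $x_i\cap x_j$. Clearly $t\in x_i\cap x_j$. Let $s\in x_i\cap x_j$. Then $s$ is comparable with $t$. Suppose $s>t$. Both $s$ and $t^\frown k_i$ lie in the chain $x_i$, so they are comparable; as $s$ properly extends $t$, its domain is at least as large as that of $t^\frown k_i$, so $s$ extends $t^\frown k_i$. In the same way, working in $x_j$, we see that $s$ extends $t^\frown k_j$. But then $s$ takes both values $k_i\neq k_j$ at the same place, which is impossible. So $s\le t$.

By item 4, $W_t\subseteq K_{j+1}$. Hence $p_l\notin W_t$ for all $l>j$, which again contradicts that $I$ is infinite.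

So $W_t$ contains $p_i$ for only finitely many $i$, for every $t\in T$, and the strategy is winning. $\square$

Together with Section 7 for $\theta=\omega$ this answers the question: a locally compact Hausdorff space $X$ on which $K$ has a winning strategy need not be metalindelöf.

## 9. Submetacompactness of $X_\theta$ and the cardinality bound

**The space $X_\theta$ is submetacompact.** This is the last claim of Theorem A, and the proof follows the one for $\Psi$. Let $\mathcal U$ be an open cover of $X=X_\theta$. For each $n$ the set $\{n\}\times Q$ is compact and open, so there is a finite family $\mathcal F_n$ of open subsets of $\{n\}\times Q$ that covers $\{n\}\times Q$, each member of which lies in a member of $\mathcal U$. For each $t\in T$ let $r(t)$ be such that $W_t^{r(t)}$ lies in a member of $\mathcal U$. For $m\in\omega$ put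
$$\mathcal V_m=\bigcup_{n\in\omega}\mathcal F_n\ \cup\ \{W_t^{\max(r(t),m)}:t\in T\}.$$
Each $\mathcal V_m$ is an open cover that refines $\mathcal U$. Consider a point $(n,x)\in U$ and the cover $\mathcal V_{n+1}$. The sets $W_t^{\max(r(t),n+1)}$ do not meet $\{n\}\times Q$, by (2), and of the families $\mathcal F_0,\mathcal F_1,\dots$ only the finite family $\mathcal F_n$ has members that contain $(n,x)$. So $(n,x)$ lies in only finitely many members of $\mathcal V_{n+1}$. Each $l_t$ lies in exactly one member of each $\mathcal V_m$. Together with Sections 6, 7 and 8 this proves Theorem A. $\square$

**Proof of the Corollary.** Suppose $2^{\theta^+}=\theta^{++}$. The space $X_\theta$ of Theorem A is locally compact Hausdorff and has cardinality at most $2^{\theta^+}=\theta^{++}$, so it is locally of cardinality at most $\theta^{++}$. Player $K$ has a winning strategy in $G_{K,P}(X_\theta)$, but $X_\theta$ is not meta-$\theta$-Lindelöf. So Theorem B with "$\theta^{++}$" in place of "$\theta^+$" is false for this $\theta$. For $\theta=\omega$ the hypothesis reads $2^{\aleph_1}=\aleph_2$, and $X_\omega$ is locally of cardinality at most $\aleph_2$, is not metalindelöf, and $K$ has a winning strategy on it. So the bound $\aleph_1$ in the known theorem is then optimal. $\square$
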